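# Attaining the norm of an operator between spaces of continuous functions

Suppose a bounded operator of norm one almost attains its norm at some unit vector. Can we move the operator a little, and the vector a little, so that the new operator has norm one and attains it at the new vector? And can "a little" be made uniform, independent of the operator and the vector we started from?

**Definition (BPBp).** Let $\mathcal X,\mathcal Y$ be Banach spaces, $\mathcal L(\mathcal X,\mathcal Y)$ the bounded linear operators between them, and $S_{\mathcal X}$, $B_{\mathcal X}$ the unit sphere and the closed unit ball of $\mathcal X$. The pair $(\mathcal X,\mathcal Y)$ has the Bishop–Phelps–Bollobás property for operators if for every $\varepsilon>0$ there is $\eta(\varepsilon)>0$ such that whenever $T\in\mathcal L(\mathcal X,\mathcal Y)$, $\|T\|=1$, $x_0\in S_{\mathcal X}$ and $\|Tx_0\|>1-\eta(\varepsilon)$, there are $S\in\mathcal L(\mathcal X,\mathcal Y)$ with $\|S\|=1$ and $u_0\in S_{\mathcal X}$ with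
$$\|Su_0\|=1,\qquad \|x_0-u_0\|<\varepsilon,\qquad \|S-T\|<\varepsilon .$$

The problem, taken from the source with doi:10.1007/978-3-031-02104-6, concerns pairs of spaces of continuous functions on compact Hausdorff spaces. For real-valued functions the property is a known result. The problem asks whether it holds for complex-valued functions. The answer is yes, with $\eta(\varepsilon)=\varepsilon^2/2$ for $\varepsilon\le\sqrt2$, whatever the two compact spaces are. We begin with the case in which the second space is discrete. There the question reduces at once to functionals, and it will be clear what is missing in general.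

## 1. Operators as families of measures, and a discrete range

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, and $L,\Omega$ are nonempty locally compact Hausdorff spaces. $C_0(L)$ is the space of continuous $f:L\to\mathbb K$ vanishing at infinity, with the supremum norm, and $C_c(L)$ is the dense subspace of compactly supported functions. If $L$ is compact, $C_0(L)=C(L)$. By the Riesz representation theorem, $C_0(L)^*$ is the space $M(L)$ of regular $\mathbb K$-valued Borel measures with the total variation norm $\|\mu\|=|\mu|(L)$. We write $\mu(f)=\int f\,d\mu$. If $h$ is bounded and continuous on $L$, then $h\mu\in M(L)$ and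
$$\|h\mu\|=\int|h|\,d|\mu|=\sup\Big\{\Big|\int\psi h\,d\mu\Big|:\psi\in C_c(L),\ |\psi|\le1\Big\}. \tag{1}$$
The first equality is the formula for the total variation of a measure with a density. The second is the Riesz theorem, together with the density of the unit ball of $C_c(L)$ in that of $C_0(L)$.

Let $T\in\mathcal L(C_0(L),C_0(\Omega))$. For $s\in\Omega$ put $\mu_s=T^*\delta_s\in M(L)$. Then
$$Tf(s)=\int f\,d\mu_s,\qquad \|T\|=\sup_{s\in\Omega}\|\mu_s\|. \tag{2}$$
The second formula comes from exchanging the suprema over $f$ and over $s$. I call $\mu_s$ the row of $T$ at $s$. If $L$ and $\Omega$ are finite, these are the rows of a matrix, and $\|T\|$ is the largest $\ell_1$-norm of a row. For the identity of $C_0(L)$ the rows are $\mu_s=\delta_s$. For the rank-one operator $Tf=\mu(f)h$ they are $\mu_s=h(s)\mu$.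

**Definition ($\Pi(X)$ and $P(\delta,a,b)$).** For a Banach space $X$ let
$$\Pi(X)=\{(y,y^*)\in X\times X^*:\ \|y\|=\|y^*\|=y^*(y)=1\}.$$
We say that $X$ has $P(\delta,a,b)$ if for all $x\in S_X$ and $x^*\in B_{X^*}$ with $\operatorname{Re}x^*(x)>1-\delta$ there is $(y,y^*)\in\Pi(X)$ with $\|x-y\|<a$ and $\|x^*-y^*\|<b$.

Note that $x^*$ is only required to lie in the ball: a row of a norm-one operator may have norm less than one.

As an example for $\Pi$: if $L$ is compact, $(1,\nu)\in\Pi(C(L))$ for every probability measure $\nu\in M(L)$. As an example for $P$, take $X=\mathbb K$. Let $|x|=1$, $|x^*|\le1$, $w=x^*x$ and $\operatorname{Re}w>1-\delta$. Choose $y=x$, $y^*=\bar x$. Then $|x^*-y^*|^2=|w-1|^2=|w|^2-2\operatorname{Re}w+1<2\delta$. So $\mathbb K$ has $P(\delta,a,\sqrt{2\delta})$ for every $a>0$. With $\delta=\varepsilon^2/2$ the last entry is $\varepsilon$.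

Here is a second computation by hand, on $L=\{p,q\}$. Let $\mu=(1-t)\delta_p+t\delta_q$ and $x=(x(p),x(q))=(1,1-c)$, with $0\le t,c\le1$. Then $\mu(x)=1-tc$. There are two obvious repairs. We may replace $x$ by $(1,1)$ and keep $\mu$, at cost $c$; or we may replace $\mu$ by $\delta_p$ and keep $x$, at cost $\|\mu-\delta_p\|=2t$. Neither costs less than $\varepsilon$ only if $c\ge\varepsilon$ and $t\ge\varepsilon/2$, and then $tc\ge\varepsilon^2/2$. So if $\mu(x)>1-\varepsilon^2/2$, one of the two repairs works. The constant $\varepsilon^2/2$ is in fact available in every Banach space.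

**Lemma 1 (functionals).** Every Banach space $X$ has $P(\varepsilon^2/2,\varepsilon,\varepsilon)$ for $0<\varepsilon\le\sqrt2$.

The proof is in Section 2. First let us see that it settles the discrete case.

**Proposition 1 (discrete range).** Let $\Omega$ be discrete, $0<\varepsilon\le\sqrt2$, $T\in\mathcal L(C_0(L),C_0(\Omega))$, $\|T\|=1$, $x_0\in S_{C_0(L)}$ and $\|Tx_0\|>1-\varepsilon^2/2$. Then there are $S\in\mathcal L(C_0(L),C_0(\Omega))$ and $u_0\in S_{C_0(L)}$ with $\|S\|=\|Su_0\|=1$, $\|u_0-x_0\|<\varepsilon$ and $\|S-T\|<\varepsilon$.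

*Proof.* Choose $s_0$ with $|Tx_0(s_0)|>1-\varepsilon^2/2$ and a scalar $\omega$ with $|\omega|=1$ and $\omega Tx_0(s_0)=|Tx_0(s_0)|$. Then $\omega\mu_{s_0}$ lies in the unit ball of $M(L)$ and $\operatorname{Re}\omega\mu_{s_0}(x_0)>1-\varepsilon^2/2$. Lemma 1 gives $(u_0,\nu)\in\Pi(C_0(L))$ with $\|u_0-x_0\|<\varepsilon$ and $\|\nu-\omega\mu_{s_0}\|<\varepsilon$. Let $\chi$ be the indicator function of $\{s_0\}$. It belongs to $C_0(\Omega)$ because $s_0$ is isolated. Define
$$Sf=Tf+\big(\overline\omega\,\nu(f)-\mu_{s_0}(f)\big)\chi .$$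
The rows of $S$ are those of $T$, except that the row at $s_0$ is now $\overline\omega\nu$. All rows have norm at most $1$ and the one at $s_0$ has norm $1$, so $\|S\|=1$. Also $|Su_0(s_0)|=|\nu(u_0)|=1$, hence $\|Su_0\|=1$. Finally $\|S-T\|=\|\overline\omega\nu-\mu_{s_0}\|=\|\nu-\omega\mu_{s_0}\|<\varepsilon$. $\square$

So a single row is repaired and all the others are left alone. The scalars played no role beyond the rotation $\omega$, and the estimate for functionals passed to operators without loss. The only property of $\Omega$ that was used is that $s_0$ is isolated.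

## 2. Functionals: Lemma 1 by a variational principle

We use two textbook facts: the Hahn–Banach separation theorem and Ekeland's variational principle, in the following form. Let $(M,d)$ be a complete metric space, $G:M\to\mathbb R$ continuous and bounded below, $\alpha,k>0$ and $G(x)\le\inf G+\alpha$. Then there is $y\in M$ with $d(x,y)\le\alpha/k$ and $G(z)+k\,d(z,y)\ge G(y)$ for all $z\in M$.

*Proof of Lemma 1.* Let $x\in S_X$, $x^*\in B_{X^*}$ and $\operatorname{Re}x^*(x)>1-\varepsilon^2/2$. Put $r=\|x^*\|$ and $\alpha=r-\operatorname{Re}x^*(x)\ge0$. Then $r\ge\operatorname{Re}x^*(x)>1-\varepsilon^2/2\ge0$, and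
$$(1-r)+\alpha<\varepsilon^2/2. \tag{3}$$

**Step 1: the case $\alpha=0$.** The purpose is to dispose of the case in which $x^*$ already attains its norm at $x$. Here $\operatorname{Re}x^*(x)=\|x^*\|$, so $x^*(x)=r$. Take $y=x$ and $y^*=x^*/r$. Then $(y,y^*)\in\Pi(X)$, $\|x-y\|=0$ and $\|x^*-y^*\|=1-r<\varepsilon^2/2\le\varepsilon$. From now on $\alpha>0$.

**Step 2: choosing the slope.** The variational principle trades distance in $X$ (which will be at most $\alpha/k$) against distance in $X^*$ (which will be at most $(1-r)+2k$). We need a $k$ that makes both less than $\varepsilon$ and that is less than $r$. That is, we want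
$$\frac{\alpha}{\varepsilon}<k<\min\Big\{\frac{\varepsilon-1+r}2,\ r\Big\}, \tag{4}$$
and must check that $\alpha/\varepsilon$ is less than both terms on the right.

For the first term: $\varepsilon/2\le1$, so (3) gives $\alpha<\frac{\varepsilon^2}2-(1-r)\le\frac{\varepsilon^2}2-\frac\varepsilon2(1-r)=\varepsilon\cdot\frac{\varepsilon-1+r}2$.

For the second term: (3) gives $\alpha<\frac{\varepsilon^2}2-1+r$. If $1\le\varepsilon\le\sqrt2$, the right side is at most $r\le\varepsilon r$. If $\varepsilon<1$, it is at most $\varepsilon r$ because $r(1-\varepsilon)\le1-\varepsilon\le1-\varepsilon^2/2$. In both cases $\alpha<\varepsilon r$. So some $k$ satisfies (4); fix one.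

**Step 3: moving the vector.** We look for a point near $x$ that minimizes $-\operatorname{Re}x^*$ up to a small cone. Regard $X$ as a real space and let $G=-\operatorname{Re}x^*$ on the complete metric space $B_X$. Then $\inf_{B_X}G=-r$ and $G(x)=-r+\alpha$. Ekeland's principle gives $y\in B_X$ with $\|y-x\|\le\alpha/k<\varepsilon$ such that
$$p(z):=k\|z-y\|-\operatorname{Re}x^*(z)+\operatorname{Re}x^*(y)\ge0\qquad\text{for all }z\in B_X. \tag{5}$$

**Step 4: moving the functional.** We extract from (5) a functional near $x^*$ that attains its norm at $y$. The function $p$ is convex and continuous on all of $X$, with $p(y)=0$. In $X\times\mathbb R$ the convex sets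
$$A=\{(z,t):t>p(z)\},\qquad B=\{(z,t):z\in B_X,\ t\le0\}$$
are disjoint by (5), both are nonempty, and $A$ is open. By Hahn–Banach there are a continuous real-linear functional $\ell$ on $X$ and $c,\beta\in\mathbb R$, with $(\ell,c)\ne(0,0)$, such that
$$\ell(z)+ct\ge\beta\ \text{ on }A,\qquad \ell(z)+ct\le\beta\ \text{ on }B .$$
Letting $t\to\infty$ in $A$ shows $c\ge0$. If $c=0$, then $\ell\ge\beta$ on all of $X$, so $\ell=0$, a contradiction. So $c>0$, and after scaling $c=1$. Letting $t\downarrow p(z)$ in $A$ and taking $t=0$ in $B$,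
$$\ell(z)+p(z)\ge\beta\ge\ell(w)\qquad\text{for all }z\in X,\ w\in B_X. \tag{6}$$
With $z=y$ and $w=y$ this gives $\beta=\ell(y)$, and then $\ell(y)=\sup_{B_X}\ell=\|\ell\|$. Inserting $\beta=\ell(y)$ in (6), we get $\operatorname{Re}x^*(z-y)-\ell(z-y)\le k\|z-y\|$ for all $z\in X$, that is, $\|\operatorname{Re}x^*-\ell\|\le k$.

Let $\tilde y\in X^*$ be the $\mathbb K$-linear functional with $\operatorname{Re}\tilde y=\ell$ (in the complex case $\tilde y(z)=\ell(z)-i\ell(iz)$). The norm of a complex functional equals that of its real part, so $\|\tilde y-x^*\|\le k$ and $\operatorname{Re}\tilde y(y)=\|\tilde y\|$.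

**Step 5: normalizing.** It remains to get norm one. Since $k<r=\|x^*\|$, we have $\tilde y\ne0$. From $\operatorname{Re}\tilde y(y)=\|\tilde y\|>0$ and $\|y\|\le1$ we conclude $\|y\|=1$ and $\tilde y(y)=\|\tilde y\|$. Put $y^*=\tilde y/\|\tilde y\|$; then $(y,y^*)\in\Pi(X)$. Moreover $\|y^*-\tilde y\|=|1-\|\tilde y\||\le(1-r)+|r-\|\tilde y\||\le(1-r)+k$, so by (4)
$$\|y^*-x^*\|\le\|y^*-\tilde y\|+\|\tilde y-x^*\|\le(1-r)+2k<\varepsilon .\qquad\square$$

## 3. Rows over a space without isolated points

What changes when $\Omega$ is not discrete? Since $Sf$ must be a continuous function, the map $s\mapsto S^*\delta_s$ is weak* continuous for every operator $S$. The row at a non-isolated point cannot be changed alone, so the change must be spread over a neighborhood with a bump function $\varphi\in C_c(\Omega)$, $0\le\varphi\le1$, $\varphi(s_1)=1$. But nearby rows are close to $\mu_{s_1}$ only in the weak* sense. In norm they may be far away.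

To see what this does, take $L=\Omega=[0,1]$ and $T=\mathrm{id}$, so $\mu_s=\delta_s$. Let $q\ne s_1$, $0<t<1$, and suppose we want to turn the row $\delta_{s_1}$ into $\nu=(1-t)\delta_{s_1}+t\delta_q$. Its distance from $\delta_{s_1}$ is $2t$. Let $u\in C[0,1]$ with $\|u\|=u(s_1)=u(q)=1$, so that $(u,\nu)\in\Pi(C[0,1])$. (The identity needs no repair; we only watch what each recipe does to it.)

The first idea is to copy the formula of Proposition 1 with $\varphi$ in place of $\chi$: add $\varphi(s)(\nu-\mu_{s_1})$ to every row. The operator moves by exactly $\|\nu-\mu_{s_1}\|=2t$, as desired. But the new rows are $\delta_s+t\varphi(s)(\delta_q-\delta_{s_1})$, and for $s\notin\{s_1,q\}$ their norm is $1+2t\varphi(s)$. Since $\varphi(s)\to1$ as $s\to s_1$, the new operator $R$ has norm $1+2t$, however small the support of $\varphi$. On the other hand $Ru=u+t\varphi\cdot(u(q)-u(s_1))=u$ has norm $1$. After normalization the norm at $u$ is only $1/(1+2t)$. The subtracted mass at $s_1$ no longer cancels anything in the row $\delta_s$.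

The second idea is to replace nearby rows by $\nu$ itself: use $(1-\varphi(s))\mu_s+\varphi(s)\nu$. Now norms stay at most $1$. But the distance between old and new row is $\varphi(s)\|\nu-\mu_s\|$, and $\|\nu-\delta_s\|=2$ for $s\notin\{s_1,q\}$. The new operator is at distance $2$ from $T$.

So additive changes spoil the norm, and constant replacement spoils the distance. In the example the remedy is visible: the passage from $\delta_{s_1}$ to $\nu$ consists of multiplying by $1-t$ and adding $t\delta_q$. Do the same to the row $\delta_s$, obtaining $(1-t)\delta_s+t\delta_q$. This has norm at most $1$ and is at distance at most $2t$ from $\delta_s$.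

In general, decompose $\nu=g\mu_{s_1}+\sigma$ with $\sigma$ singular to $|\mu_{s_1}|$, and replace $\mu_s$ by $g\mu_s+\sigma$ for $s$ near $s_1$. At $s_1$ the two numbers to be controlled are $\int|g|\,d|\mu_{s_1}|+\|\sigma\|=\|\nu\|$ and $\int|g-1|\,d|\mu_{s_1}|+\|\sigma\|=\|\nu-\mu_{s_1}\|$. Both involve the row only through integrals of nonnegative functions against $|\mu_{s_1}|$. If these integrals do not jump as $s$ moves off $s_1$ (and $g$ is made continuous, so that $g\mu_s$ makes sense), the construction works.

They can jump. Let $0<\tau<1$, $L=[0,1]$, $\Omega=[0,\tfrac12]$ and $Tf(s)=(1-\tau)f(1)+\frac\tau2(f(s)-f(0))$. Then $\mu_0=(1-\tau)\delta_1$, while $\|\mu_s\|=1$ for $s>0$. At $s_1=0$ the function $g$ is determined only at the point $1$. If a continuous $g'$ extends it with $|g'(0)|=m$, then $\|g'\mu_0\|=(1-\tau)|g'(1)|$, but $\|g'\mu_s\|\to(1-\tau)|g'(1)|+\tau m$ as $s\downarrow0$, and $m$ is not under control. Mass that cancels at $s_1$ is invisible there and reappears next to it. The way out is that in this example $s_1=0$ was a bad choice: one should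 work at a point where $s\mapsto\|\mu_s\|$ is continuous. We shall see that such points are dense and that continuity of this one function controls all the integrals.

Before the proof, here are the statements it will give.

**Definition (operator ideal).** An operator ideal is a class of bounded operators between Banach spaces whose members $X\to Y$ form, for each pair, a linear subspace of $\mathcal L(X,Y)$ containing the finite-rank operators, and which is stable under composition with bounded operators on either side. It is norm-closed if each of these subspaces is closed. The compact and the weakly compact operators are examples. For instance, $f\mapsto\sigma(f)\varphi$ with $\sigma\in M(L)$, $\varphi\in C_0(\Omega)$ has rank at most one, so it lies in every operator ideal.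

**Theorem 1.** Let $0<\varepsilon\le\sqrt2$, $T\in\mathcal L(C_0(L),C_0(\Omega))$, $\|T\|=1$, $x_0\in S_{C_0(L)}$, $\|Tx_0\|>1-\varepsilon^2/2$. Then there are $S\in\mathcal L(C_0(L),C_0(\Omega))$ and $u_0\in S_{C_0(L)}$ with
$$\|S\|=\|Su_0\|=1,\qquad\|u_0-x_0\|<\varepsilon,\qquad\|S-T\|<\varepsilon .$$
Moreover $S$ can be taken in any norm-closed operator ideal containing $T$ (for example compact or weakly compact operators). In particular, for all compact Hausdorff spaces $K$ and $K'$ the pair $(C(K),C(K'))$ has the BPBp, for real or complex scalars, with $\eta(\varepsilon)=\varepsilon^2/2$ for $0<\varepsilon\le\sqrt2$ and $\eta(\varepsilon)=1$ for $\varepsilon>\sqrt2$, independently of $K$ and $K'$.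

**Theorem 2 (sharpness).** If $L$ has at least two points and $0<\varepsilon\le1$, then for every $\Omega$, $\varepsilon^2/2$ is the largest $\eta(\varepsilon)$ admissible in the definition of the BPBp for $(C_0(L),C_0(\Omega))$. (If $L$ is a point, then $C_0(L)=\mathbb K$ and every $T$ attains its norm at every $x_0\in S_{\mathbb K}$, so every $\eta>0$ works.)

**Theorem 3 (transfer).** Let $0<\delta\le1$, $a,b>0$, and suppose $C_0(L)$ has $P(\delta,a,b)$. If $T\in\mathcal L(C_0(L),C_0(\Omega))$, $\|T\|=1$, $x_0\in S_{C_0(L)}$ and $\|Tx_0\|>1-\delta$, then there are $S\in\mathcal L(C_0(L),C_0(\Omega))$ and $u_0\in S_{C_0(L)}$ with $\|S\|=\|Su_0\|=1$, $\|u_0-x_0\|<a$, $\|S-T\|<b$, and with $S$ in every norm-closed operator ideal containing $T$.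

Theorem 3 says that, as in the discrete case, the functional estimate passes to operators without loss.

## 4. Where the total variation of the rows is continuous

Fix $T\in\mathcal L(C_0(L),C_0(\Omega))$ with rows $\mu_s$, and put $N(s)=\|\mu_s\|$. Recall that a supremum of continuous functions is lower semicontinuous, and that a function is continuous at a point if it is lower and upper semicontinuous there.

**Lemma 2.** The continuity points of $N$ are dense in $\Omega$.

*Proof.* By (2), $N(s)=\sup\{|Tf(s)|:f\in B_{C_0(L)}\}$, a supremum of continuous functions. So $N$ is lower semicontinuous, and each set $U_q=\{N>q\}$ is open. Let $N$ be discontinuous at $s$. Then $N$ is not upper semicontinuous at $s$: there is $\rho>0$ such that every neighborhood of $s$ contains a point where $N\ge N(s)+\rho$. Choose a rational $q$ with $N(s)<q<N(s)+\rho$. Then $s\in\overline{U_q}\setminus U_q$. This is the boundary of an open set, hence closed and nowhere dense. So the discontinuity points lie in a countable union of closed nowhere dense sets. A locally compact Hausdorff space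 is a Baire space, so the complement of that union is dense. $\square$

**Lemma 3.** Let $s_1$ be a continuity point of $N$ and $h:L\to[0,\infty)$ bounded and continuous. Then $s\mapsto\int h\,d|\mu_s|$ is continuous at $s_1$.

*Proof.* For any bounded continuous $h\ge0$, formula (1) gives
$$\int h\,d|\mu_s|=\sup\{|T(\psi h)(s)|:\psi\in C_c(L),\ |\psi|\le1\},$$
because $\psi h\in C_c(L)$. So $s\mapsto\int h\,d|\mu_s|$ is lower semicontinuous on $\Omega$. Now let $c=\sup h$. The function $c-h$ is also bounded, continuous and nonnegative, so $s\mapsto\int(c-h)\,d|\mu_s|$ is lower semicontinuous. Hence in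
$$\int h\,d|\mu_s|=cN(s)-\int(c-h)\,d|\mu_s|$$
the first term is continuous at $s_1$ and the second, with its sign, is upper semicontinuous. So $s\mapsto\int h\,d|\mu_s|$ is also upper semicontinuous at $s_1$. $\square$

In the example of Section 3, $N$ is continuous at every $s>0$ and jumps at $0$. Lemma 3 excludes just the point at which we got into trouble.

## 5. Transporting a density from one row to its neighbors

The next lemma replaces the single-row surgery of Proposition 1. The price is an error $\theta$, as small as we like: the new operator only almost attains its norm at $u$.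

**Lemma 4.** Let $\|T\|=1$, let $s_1$ be a continuity point of $N$, let $(u,\nu)\in\Pi(C_0(L))$, and let $\theta\in(0,1)$. There is $T'\in\mathcal L(C_0(L),C_0(\Omega))$, in every operator ideal containing $T$, with
$$\|T'\|=1,\qquad\|T'u\|>1-\theta,\qquad\|T'-T\|<\|\nu-\mu_{s_1}\|+\theta .$$

*Proof.* Fix $0<\delta<\theta/5$.

**Step 1: writing $\nu$ in terms of the row at $s_1$.** We want a recipe that can be applied to other rows. By the Lebesgue decomposition and the Radon–Nikodým theorem, $\nu=g\mu_{s_1}+\sigma$ with $g\in L_1(|\mu_{s_1}|)$ and $\sigma\in M(L)$ singular to $|\mu_{s_1}|$. (The theorem gives the absolutely continuous part as $k|\mu_{s_1}|$; writing $\mu_{s_1}=w|\mu_{s_1}|$ with $|w|=1$, take $g=k\overline w$.) Since the two parts are mutually singular, and $\nu-\mu_{s_1}=(g-1)\mu_{s_1}+\sigma$,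
$$\int|g|\,d|\mu_{s_1}|+\|\sigma\|=\|\nu\|=1,\qquad\int|g-1|\,d|\mu_{s_1}|+\|\sigma\|=\|\nu-\mu_{s_1}\|. \tag{7}$$

**Step 2: making the density continuous.** The function $g$ is only defined $|\mu_{s_1}|$-almost everywhere, so $g\mu_s$ need not make sense. Since $C_c(L)$ is dense in $L_1(|\mu_{s_1}|)$, choose $g'\in C_c(L)$ with $\int|g-g'|\,d|\mu_{s_1}|<\delta$. For $s\in\Omega$ put
$$\kappa_s=g'\mu_s+\sigma .$$

**Step 3: a neighborhood where the recipe is safe.** We need $\kappa_s$ to have norm at most about $1$ and to be close to $\mu_s$. Lemma 3, applied to the bounded continuous functions $h=|g'|$ and $h=|g'-1|$, gives an open $W\ni s_1$ such that for $s\in W$ the integrals of both functions against $|\mu_s|$ exceed those against $|\mu_{s_1}|$ by at most $\delta$. Together with Step 2 and (7), for all $s\in W$,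
$$\|\kappa_s\|\le\int|g'|\,d|\mu_s|+\|\sigma\|\le\int|g'|\,d|\mu_{s_1}|+\|\sigma\|+\delta\le\int|g|\,d|\mu_{s_1}|+\|\sigma\|+2\delta=1+2\delta,$$
$$\|\kappa_s-\mu_s\|\le\int|g'-1|\,d|\mu_s|+\|\sigma\|\le\int|g'-1|\,d|\mu_{s_1}|+\|\sigma\|+\delta\le\|\nu-\mu_{s_1}\|+2\delta .$$

**Step 4: gluing.** We use the recipe near $s_1$ and keep $T$ elsewhere. By Urysohn's lemma take $\varphi\in C_c(\Omega)$ with $0\le\varphi\le1$, $\varphi(s_1)=1$ and $\operatorname{supp}\varphi\subset W$. Define
$$Rf=(1-\varphi)\,Tf+\varphi\,T(g'f)+\sigma(f)\,\varphi,\qquad f\in C_0(L).$$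
Each term is in $C_0(\Omega)$, and $R$ is bounded. The first two terms are obtained from $T$ by composing with bounded multiplication operators on $C_0(L)$ and $C_0(\Omega)$, and the third has rank at most one. So $R$ is in every operator ideal containing $T$. Its rows are
$$R^*\delta_s=(1-\varphi(s))\mu_s+\varphi(s)\kappa_s,\qquad\text{so}\qquad R^*\delta_s-\mu_s=\varphi(s)(\kappa_s-\mu_s).$$
Since $\|\mu_s\|\le1$ for all $s$ and $\varphi=0$ off $W$, Step 3 and (2) give
$$\|R\|\le1+2\delta,\qquad\|R-T\|\le\|\nu-\mu_{s_1}\|+2\delta .$$

**Step 5: the value at $u$.** We check that $R$ is large at $u$. The row of $R$ at $s_1$ is $\kappa_{s_1}$, and $\nu(u)=1$, $\|u\|=1$. So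
$$|Ru(s_1)-1|=|\kappa_{s_1}(u)-\nu(u)|=\Big|\int(g'-g)u\,d\mu_{s_1}\Big|\le\int|g'-g|\,d|\mu_{s_1}|<\delta ,$$
and $\|R\|\ge\|Ru\|>1-\delta$.

**Step 6: normalizing.** Put $T'=R/\|R\|$, which lies in the same operator ideals. From $1-\delta<\|R\|\le1+2\delta$ we get $\|T'-R\|=|1-\|R\||\le2\delta$. Therefore
$$\|T'-T\|\le\|\nu-\mu_{s_1}\|+4\delta<\|\nu-\mu_{s_1}\|+\theta .$$
Since $(1-3\delta)(1+2\delta)=1-\delta-6\delta^2\le1-\delta$, also $\|T'u\|\ge\frac{1-\delta}{1+2\delta}\ge1-3\delta>1-\theta$. $\square$

## 6. From almost attained to attained: Theorems 3 and 1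

Lemma 4 leaves us with a norm-one operator that almost attains its norm at $u$, with an arbitrarily small defect $\theta$. This looks like the situation we started from. But the new defect is so small that Lemma 1 makes the next correction tiny. So we iterate: only the first correction has a noticeable size, and it is strictly less than what is allowed.

*Proof of Theorem 3.*

**Step 1: one correction.** We isolate what a single application of Lemma 4 gives, for any parameters, since it will be used repeatedly. Claim: suppose $C_0(L)$ has $P(\delta,a,b)$ with $0<\delta\le1$, and $\|T\|=\|x_0\|=1$, $\|Tx_0\|>1-\delta$. Then there are $u\in S_{C_0(L)}$ and numbers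
$$a'=\|u-x_0\|<a,\qquad 0\le b'<b,$$
such that for every $\theta\in(0,1)$ there is $T'$, in every operator ideal containing $T$, with
$$\|T'\|=1,\qquad\|T'u\|>1-\theta,\qquad\|T'-T\|<b'+\theta. \tag{8}$$
It matters that $u,a',b'$ do not depend on $\theta$.

To prove the claim, choose $s_0\in\Omega$ with $|Tx_0(s_0)|>1-\delta$ and a scalar $\omega$ with $|\omega|=1$ and $\omega Tx_0(s_0)=|Tx_0(s_0)|$. If (8) holds for $\omega T$ with some $T'$, it holds for $T$ with $\overline\omega T'$. So we may assume $\omega=1$. The set $\{s:\operatorname{Re}Tx_0(s)>1-\delta\}$ is open and contains $s_0$, so by Lemma 2 it contains a continuity point $s_1$ of $N$. For it, $\operatorname{Re}\mu_{s_1}(x_0)>1-\delta$ and $\|\mu_{s_1}\|\le1$. By $P(\delta,a,b)$ there is $(u,\nu)\in\Pi(C_0(L))$ with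
$$a':=\|u-x_0\|<a,\qquad b':=\|\nu-\mu_{s_1}\|<b .$$
Lemma 4, applied to $T,s_1,(u,\nu)$ and any $\theta\in(0,1)$, gives (8).

**Step 2: the first correction and the budget.** We use Step 1 with the given $\delta,a,b$ and see how much room is left. Let $u,a',b'$ be as in Step 1 and put
$$\gamma=\min\{1,\ a-a',\ b-b'\}>0,\qquad\varepsilon_n=\gamma2^{-n-1}\quad(n\ge2),\qquad\text{so}\quad\sum_{n\ge2}\varepsilon_n=\frac\gamma4 .$$
Take $\theta=\min\{\gamma/2,\varepsilon_2^2/2\}$ in (8) and set $T_1=T'$, $u_1=u$. Then
$$\|T_1\|=\|u_1\|=1,\quad\|u_1-x_0\|=a',\quad\|T_1-T\|<b'+\frac\gamma2,\quad\|T_1u_1\|>1-\frac{\varepsilon_2^2}2 .$$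

**Step 3: all further corrections.** We build a sequence in which the $n$th correction costs less than $\varepsilon_n$. Suppose $\|T_n\|=\|u_n\|=1$ and $\|T_nu_n\|>1-\varepsilon_{n+1}^2/2$; for $n=1$ this is Step 2. By Lemma 1, $C_0(L)$ has $P(\varepsilon_{n+1}^2/2,\varepsilon_{n+1},\varepsilon_{n+1})$. Apply Step 1 with these parameters to $(T_n,u_n)$. It gives a unit vector $u_{n+1}$ with $\|u_{n+1}-u_n\|<\varepsilon_{n+1}$ and a number $b'_n<\varepsilon_{n+1}$. Choose $\theta\in(0,1)$ with $\theta\le\min\{\varepsilon_{n+1}-b'_n,\ \varepsilon_{n+2}^2/2\}$ and let $T_{n+1}$ be the operator in (8). Then $\|T_{n+1}\|=1$ and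
$$\|u_{n+1}-u_n\|<\varepsilon_{n+1},\qquad\|T_{n+1}-T_n\|<\varepsilon_{n+1},\qquad\|T_{n+1}u_{n+1}\|>1-\frac{\varepsilon_{n+2}^2}2 ,$$
so the induction continues.

**Step 4: the limit.** Since $\sum\varepsilon_n<\infty$, both sequences are Cauchy. Let $T_n\to S$ and $u_n\to u_0$ in norm. Then $\|S\|=\|u_0\|=1$. From $\|T_nu_n-Su_0\|\le\|T_n-S\|+\|u_n-u_0\|\to0$ we get $\|Su_0\|=\lim\|T_nu_n\|=1$, because $1-\varepsilon_{n+1}^2/2<\|T_nu_n\|\le1$. The distances add up to
$$\|u_0-x_0\|\le a'+\frac\gamma4<a,\qquad\|S-T\|\le b'+\frac\gamma2+\frac\gamma4<b .$$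
Finally, $T_1$ lies in every operator ideal containing $T$, and $T_{n+1}$ in every one containing $T_n$. So all $T_n$ lie in any given norm-closed operator ideal containing $T$, and hence so does the limit $S$. $\square$

*Proof of Theorem 1.* By Lemma 1, $C_0(L)$ has $P(\varepsilon^2/2,\varepsilon,\varepsilon)$ for $0<\varepsilon\le\sqrt2$. Theorem 3 with $\delta=\varepsilon^2/2\le1$ and $a=b=\varepsilon$ gives the first two assertions. For compact $K,K'$ we have $C_0=C$, so $\eta(\varepsilon)=\varepsilon^2/2$ is admissible for $\varepsilon\le\sqrt2$. If $\varepsilon>\sqrt2$, the value $\eta=\eta(\sqrt2)=1$ is admissible, since the pair obtained for $\sqrt2$ satisfies the estimates with $\sqrt2<\varepsilon$. So $(C(K),C(K'))$ has the BPBp, real or complex. $\square$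

## 7. Two points show that $\varepsilon^2/2$ cannot be improved

The two-point computation of Section 1 shows where to look: take the case in which each of the two repairs costs exactly $\varepsilon$.

*Proof of Theorem 2.* By Theorem 1, $\eta(\varepsilon)=\varepsilon^2/2$ is admissible. We must show that no larger value is.

**Step 1: the example.** We want $\|Tf_0\|=1-\varepsilon^2/2$ exactly. Let $p\ne q$ in $L$ and $0<\varepsilon\le1$. Using Urysohn functions with disjoint compact supports near $p$ and near $q$, choose $f_0\in C_c(L)$ with $0\le f_0\le1$, $f_0(p)=1$ and $f_0(q)=1-\varepsilon$. Let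
$$\mu=\Big(1-\frac\varepsilon2\Big)\delta_p+\frac\varepsilon2\,\delta_q,\qquad h\in S_{C_0(\Omega)},\qquad Tf=\mu(f)h .$$
Then $\|f_0\|=1$, $\|T\|=\|\mu\|\,\|h\|=1$ and $\|Tf_0\|=1-\frac\varepsilon2+\frac\varepsilon2(1-\varepsilon)=1-\frac{\varepsilon^2}2$. If $\eta>\varepsilon^2/2$, then $\|Tf_0\|>1-\eta$. So it suffices to show that $(T,f_0)$ has no approximating pair for this $\varepsilon$.

**Step 2: a nearby vector forces mass away from $q$.** Suppose $\|S\|=\|Su_0\|=\|u_0\|=1$ and $\|u_0-f_0\|<\varepsilon$. The function $Su_0\in C_0(\Omega)$ attains its maximum modulus, so there is $s$ with $|Su_0(s)|=1$. Let $\rho=S^*\delta_s$. From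
$$1=|\rho(u_0)|\le\int|u_0|\,d|\rho|\le\|\rho\|\le1$$
we get $\|\rho\|=1$ and $\int(1-|u_0|)\,d|\rho|=0$, hence $|\rho|(\{|u_0|<1\})=0$. Since $|u_0(q)|<(1-\varepsilon)+\varepsilon=1$, it follows that $\rho(\{q\})=0$.

**Step 3: the rows at $s$ are then at distance at least $\varepsilon$.** The row of $T$ at $s$ is $h(s)\mu$. Split the total variation of $\rho-h(s)\mu$ into its parts on $\{q\}$ and on $L\setminus\{q\}$. On $\{q\}$ it equals $|h(s)|\frac\varepsilon2$. On the complement $\rho$ has its full mass $1$ and $h(s)\mu$ has mass $|h(s)|(1-\frac\varepsilon2)$. So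
$$\|S-T\|\ge\|\rho-h(s)\mu\|\ge|h(s)|\frac\varepsilon2+1-|h(s)|\Big(1-\frac\varepsilon2\Big)=1-|h(s)|(1-\varepsilon)\ge\varepsilon ,$$
where the last inequality uses $|h(s)|\le1$ and $\varepsilon\le1$. Thus $\|S-T\|<\varepsilon$ is impossible, and every admissible $\eta(\varepsilon)$ satisfies $\eta(\varepsilon)\le\varepsilon^2/2$.

If $L$ is a single point, then $\|Tx_0\|=|x_0|\,\|T\|=1$ for every $T$ of norm one and every $x_0\in S_{\mathbb K}$, so $S=T$, $u_0=x_0$ will always do. $\square$
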